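
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}

\title{Finitely generated semigroups of circle diffeomorphisms\\ containing a prescribed countable set}


\begin{abstract}
We prove that there is a nonempty $C^1$-open set $U$ of triples of smooth circle diffeomorphisms with the following property: for every countable set $C$ of smooth circle diffeomorphisms, the triples in $U$ that generate a semigroup containing $C$ are $C^\infty$-dense in $U$. This proves a conjecture posed in \cite{source}. The proof has two parts. First, in a suitable open set of pairs, a dense set of pairs generate a semigroup that is dense among the orientation preserving diffeomorphisms. Second, any countable set can be encoded in a single smooth diffeomorphism, from which it is recovered by means of commutators. We also show that the tuples whose semigroup contains a given nonempty set form a meager set, so that local density cannot be replaced by local residuality.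
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $S^1=\mathbb R/\mathbb Z$ and let $\mathrm{Diff}^\infty(S^1)$ be the group of its $C^\infty$ diffeomorphisms. For a finite set $\mathcal A$ and a family $g=(g^a)_{a\in\mathcal A}$ of such diffeomorphisms, $\langle g\rangle=\langle g^a:a\in\mathcal A\rangle$ denotes the semigroup generated by the $g^a$ under composition: the set of values of nonempty words in the letters $g^a$. This semigroup is countable. Which countable sets can it contain, and for how many families $g$?

We measure ``how many'' by a weak form of genericity. For $2\le r\le\infty$ give $\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ the product of the $C^r$ topologies. A subset $D$ is \emph{$C^r$-locally dense} if its $C^r$-closure has nonempty interior in the $C^r$ topology. The following was conjectured in \cite{source}.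

\begin{conjecture}
There exists a finite set $\mathcal A$ such that for every countable $C\subset\mathrm{Diff}^\infty(S^1)$ there exists $D\subset\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ such that
\begin{enumerate}
\item[(1)] if $(g^a)_{a\in\mathcal A}\in D$, then $\langle g^a:a\in\mathcal A\rangle$ contains $C$;
\item[(2)] for every $2\le r\le\infty$, the set $D$ is $C^r$-locally dense.
\end{enumerate}
\end{conjecture}

The number of generators is fixed before $C$, and one set $D$ has to serve for all $r$. We show that the conjecture is true.

\subsection{What the simplest cases give}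

Let $\mathrm{Diff}_+$ and $\mathrm{Diff}_-$ be the sets of orientation preserving and orientation reversing elements of $\mathrm{Diff}^\infty(S^1)$. Suppose that we already have two maps $g_1,g_2$ whose semigroup $S=\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$. Then a single diffeomorphism $f$ can be captured at the cost of one more generator. Take any $g_3$ with the orientation of $f$, choose $u\in S$ close to $fg_3^{-1}$, and replace $g_3$ by
\[
g_3'=u^{-1}f .
\]
This is close to $g_3$, and $ug_3'=f$ lies in $\langle g_1,g_2,g_3'\rangle$. So $f$ is captured for a dense set of $g_3$, whatever $f$ is. We call this step \emph{absorption}. With $n$ additional generators it captures $n$ diffeomorphisms, which suggests that the conjecture should hold if two things can be done: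
\begin{itemize}
\item find an open set of pairs in which the pairs generating a dense semigroup are dense;
\item \emph{encode} a countable set $C$ in one diffeomorphism $k$, so that all of $C$ is recovered from $g_1,g_2,k$ and inverses; then it is enough to absorb $k$ and what is needed to form inverses.
\end{itemize}

Two natural strengthenings fail. \emph{Local} density cannot become density: fix a closed arc $I$ and consider the families for which every $g^a$ maps $I$ into the interior of $I$. They form a nonempty open set. For such a family every element of $\langle g\rangle$ maps $I$ into its interior, so $\langle g\rangle$ contains no rotation. Nor can local density become residuality in an open set, by Proposition~\ref{prop:meager} below.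

\subsection{Results}

Throughout, ``dense'', ``close'' and ``perturb'' refer to the $C^\infty$ topology unless another topology is named.

\begin{theorem}\label{thm:five}
There is a nonempty $C^1$-open set $U\subset\mathrm{Diff}^\infty(S^1)^5$ such that for every countable $C\subset\mathrm{Diff}^\infty(S^1)$ the set $D_C=\{g\in U:\langle g\rangle\supset C\}$ is $C^\infty$-dense in $U$.
\end{theorem}

This proves the conjecture with $|\mathcal A|=5$ and $D=D_C$. Indeed, $U$ is $C^r$-open for every $1\le r\le\infty$. A nonempty $C^r$-open subset of $U$ is also $C^\infty$-open, so it meets $D_C$. Hence the $C^r$-closure of $D_C$ contains $U$. Neither $D_C$ nor $U$ depends on $r$, and $U$ does not depend on $C$ either.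

A more economical encoding gives three generators. The set $\mathcal P$ in the next statement is a neighborhood of an explicit pair (hyperbolic map, irrational rotation), constructed in Section~\ref{sec:P}.

\begin{theorem}\label{thm:three}
There is a nonempty $C^1$-open set $\mathcal P\subset\mathrm{Diff}_+^2$ with the following properties.
\begin{enumerate}
\item[(i)] For every countable $C\subset\mathrm{Diff}^\infty(S^1)$, the set of $g\in\mathcal P\times\mathrm{Diff}_-$ such that $\langle g_1,g_2,g_3\rangle$ is a \emph{group}, is dense in $\mathrm{Diff}^\infty(S^1)$ and contains $C$, is $C^\infty$-dense in $\mathcal P\times\mathrm{Diff}_-$.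
\item[(ii)] For every countable $C\subset\mathrm{Diff}_+$, the set of $g\in\mathcal P\times\mathrm{Diff}_+$ such that $\langle g_1,g_2,g_3\rangle$ is a group, is dense in $\mathrm{Diff}_+$ and contains $C$, is $C^\infty$-dense in $\mathcal P\times\mathrm{Diff}_+$.
\end{enumerate}
\end{theorem}

As above, (i) gives the conjecture with $|\mathcal A|=3$, and even for all $1\le r\le\infty$. It fails for $|\mathcal A|=1$: the semigroup $\langle g\rangle$ is then commutative, so it contains no $C$ with two noncommuting elements. We do not settle the case $|\mathcal A|=2$.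

\begin{proposition}\label{prop:meager}
For every finite nonempty $\mathcal A$ and every nonempty $C\subset\mathrm{Diff}^\infty(S^1)$, the set $\{g\in\mathrm{Diff}^\infty(S^1)^{\mathcal A}:\langle g\rangle\supset C\}$ is meager in the $C^\infty$ topology, for which $\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ is a Baire space. In particular it is not residual in any nonempty open set.
\end{proposition}

Theorem~\ref{thm:five} follows formally from Theorem~\ref{thm:three}(i), by adding two arbitrary generators. We nevertheless prove it first and separately, since with five generators absorption and encoding suffice and no further device is needed.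

\subsection{The encoding in one computation}\label{subsec:idea}

Why can a countable set be stored in one smooth map? Since $\mathrm{Diff}_+$ is simple, each of its elements is a product of conjugates of $\phi^{\pm1}$, where $\phi\ne\mathrm{id}$ is a fixed map supported in an arc. So for $C\subset\mathrm{Diff}_+$ it is enough to store countably many conjugates of $\phi$. One would like to put a copy of each of them in its own small arc and to let $k$ consist of all these copies. There are two obstacles. Scaling a nontrivial diffeomorphism $f$ down by a factor $\varepsilon$ leaves $\sup|f'-1|$ unchanged and multiplies $f''$ by $\varepsilon^{-1}$, so in general $k$ would not be smooth where the arcs accumulate. Moreover, to read one copy off $k$ one must silence all the others.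

Both obstacles are overcome by commutators. For the first, consider on the real line
\[
a(y)=\Bigl(1+\frac1m\Bigr)y,\qquad \beta(y)=y+\frac1m .
\]
Follow a point under $[a,\beta]=a\beta a^{-1}\beta^{-1}$:
\[
y\ \mapsto\ y-\tfrac1m\ \mapsto\ \frac{y-\frac1m}{1+\frac1m}\ \mapsto\ \frac{y-\frac1m}{1+\frac1m}+\tfrac1m\ \mapsto\ y-\tfrac1m+\tfrac1m\bigl(1+\tfrac1m\bigr)=y+\frac1{m^2}.
\]
Hence $[a,\beta]^{m^2}$ is the translation $y\mapsto y+1$. A fixed map has been hidden in a pair $(a,\beta)$ that is as close to the identity as we like on compact sets; only the length of the word recovering it grows. In Section~\ref{sec:encode} the line is mapped to a small arc in such a way that these maps extend smoothly by the identity and the closeness becomes uniform.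

For the second obstacle, let $a$ and $\beta$ now be such transplanted maps, supported in an arc $A$. Let $B$ be an arc disjoint from $A$, and let $\delta$ be a diffeomorphism such that $\mathrm{supp}\,\beta\subset\delta(B)\subset A$ and $\delta(A)$ is disjoint from $A\cup B$. Let $k$ be equal to $a$ on $A$, to the copy $b=\delta^{-1}\beta\delta$ of $\beta$ on $B$, and to the identity elsewhere. Then $\delta k\delta^{-1}$ equals $\beta$ on $A$. Outside $A$ it moves only points of $\delta(A)$, and these are fixed by $k$. So $[k,\delta k\delta^{-1}]=[a,\beta]$. If $k$ contains infinitely many pairs $(a_n,b_n)$ on arcs $A_n,B_n$, a map $\delta_n$ that sends $B_n$ into $A_n$ and pushes everything outside a neighborhood of $B_n$ to a quiet place, where $k$ is the identity, isolates the $n$-th pair in the same way.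

\section{Conventions and tools}\label{sec:tools}

\subsection{Notation}

$\mathrm{Diff}_+$ and $\mathrm{Diff}_-$ are open and closed in $\mathrm{Diff}^\infty(S^1)$. In the $C^\infty$ topology $\mathrm{Diff}^\infty(S^1)$ is a topological group. Products are compositions, $[a,b]=aba^{-1}b^{-1}$, $R_\theta(x)=x+\theta$, and $\mathrm{supp}\,f=\overline{\{x:f(x)\ne x\}}$. For a map $f$ and a set $M$ of maps, $fM=\{fm:m\in M\}$. Arcs are nondegenerate and proper. The group generated by a set is written $\langle\cdot\rangle_{\mathrm{gr}}$, in contrast to the semigroup $\langle\cdot\rangle$. For a smooth vector field $X$ on $S^1$, $\exp(tX)$ is its flow and $f_*X$ its push-forward, so that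
\begin{equation}\label{eq:push}
f\exp(tX)f^{-1}=\exp(t\,f_*X).
\end{equation}
We often use the following, for diffeomorphisms $\varphi,f,f'$: if $\mathrm{supp}\,\varphi\subset V$ and $f=f'$ on $V$, then
\begin{equation}\label{eq:transport}
f\varphi f^{-1}=f'\varphi f'^{-1}.
\end{equation}
Indeed $\varphi(V)=V$ and $f(V)=f'(V)$; on this image both sides agree, and off it both are the identity.

\subsection{Translation numbers and two theorems}

Let $F$ be a lift to $\mathbb R$ of an element of $\mathrm{Diff}_+$. Its \emph{translation number} $\lim_n F^n(x)/n$ exists, does not depend on $x$, and is continuous in $F$ for uniform convergence; modulo $1$ it is the \emph{rotation number} of the circle map. If $F(K)\subset K+c$ for a compact interval $K$ and $c\in\mathbb Z$, then $F^n(K)\subset K+nc$, so the translation number is $c$. A number $\alpha$ is \emph{Diophantine} if $|\alpha-p/q|\ge \mathrm{const}\cdot q^{-\nu}$ for some $\mathrm{const}>0$, some $\nu$ and all rationals $p/q$ with $q\ge 1$; in particular $\alpha$ is irrational. Quadratic irrationals such as $\frac{\sqrt5-1}2$ are Diophantine with $\nu=2$. We use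 two published theorems.

\begin{theorem}[Herman, Yoccoz \cite{herman79,yoccoz}]\label{thm:HY}
If $f\in\mathrm{Diff}_+$ has Diophantine rotation number $\alpha$, then $f=\varphi R_\alpha\varphi^{-1}$ for some $\varphi\in\mathrm{Diff}_+$.
\end{theorem}

\begin{theorem}[Herman \cite{herman71}; also Thurston \cite{thurston}]\label{thm:simple}
$\mathrm{Diff}_+$ is a simple group.
\end{theorem}

\subsection{Moving and interpolating arcs}

\begin{lemma}\label{lem:move}
Let $\Gamma$ be dense in $\mathrm{Diff}_+$. Given disjoint closed arcs $K_1,K_2$ and disjoint open arcs $O_1,O_2$, some $\gamma\in\Gamma$ satisfies $\gamma(K_1)\subset O_1$ and $\gamma(K_2)\subset O_2$. The same holds for one closed arc and one open arc.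
\end{lemma}

\begin{proof}
Choose closed arcs $K_i'\subset O_i$. The endpoints of $K_1,K_2$ and those of $K_1',K_2'$ form positively cyclically ordered $4$-tuples. Some $f\in\mathrm{Diff}_+$ maps the first tuple to the second: choose a smooth positive derivative with the prescribed integral over each of the four arcs between consecutive points. Then $f(K_i)=K_i'\subset O_i$. The condition $f(K_i)\subset O_i$, $i=1,2$, is $C^0$-open in $f$, so it holds for some $\gamma\in\Gamma$. For one arc, argue in the same way with its two endpoints.
\end{proof}

\begin{lemma}\label{lem:interp}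
Let $I_1<\dots<I_m$ be disjoint compact intervals in an open arc $L$, and let $\theta_i$ be orientation preserving diffeomorphisms from neighborhoods of $I_i$ into $L$ with $\theta_1(I_1)<\dots<\theta_m(I_m)$. Then there is $\kappa\in\mathrm{Diff}_+$ with compact support in $L$ and $\kappa=\theta_i$ on $I_i$ for all $i$.
\end{lemma}

\begin{proof}
Put $\kappa=\theta_i$ on $I_i$, and $\kappa=\mathrm{id}$ off $L$ and near the two ends of $L$, so close to the ends that the order is still respected. In each remaining gap we need a positive smooth derivative with prescribed germs at the two ends and prescribed positive integral. It exists, because the germs need to be kept only on intervals so short that they contribute less than the prescribed integral.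
\end{proof}

\subsection{Absorption and inverses}

\begin{lemma}\label{lem:absorb}
Let $g_1,g_2\in\mathrm{Diff}_+$ be such that $\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$, and let $f,g\in\mathrm{Diff}^\infty(S^1)$ have the same orientation. Arbitrarily close to $g$ there is a map of the form $g'=u^{-1}f$, where $u$ is the value of a word in $g_1,g_2$ that contains both letters. Thus $ug'=f$.
\end{lemma}

\begin{proof}
The elements $g_1g_2v$, $v\in\langle g_1,g_2\rangle$, are dense in $\mathrm{Diff}_+$ and are given by words containing both letters. The map $u\mapsto u^{-1}f$ is continuous and takes the value $g$ at $u=fg^{-1}\in\mathrm{Diff}_+$.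
\end{proof}

\begin{lemma}\label{lem:inverse}
If a word in some diffeomorphisms has value $\mathrm{id}$, then the semigroup generated by these diffeomorphisms contains the inverse of each letter of the word.
\end{lemma}

\begin{proof}
Write the word as $AgB$ with $A,B$ possibly empty. From $AgB=\mathrm{id}$ we get $g^{-1}=BA$. If $A$ and $B$ are both empty, then $g=\mathrm{id}=g^{-1}$.
\end{proof}

\section{The open set of pairs}\label{sec:P}

We want pairs $(g_1,g_2)$ that generate a dense semigroup, for a dense set of pairs in an open set. The argument will start from a hyperbolic map $g_1$ and from the density of the orbit of its attracting fixed point $p$. Hyperbolicity is robust. If $g_2$ is an irrational rotation, then the orbit of $p$ is obviously dense; but irrationality is destroyed by perturbation. To make the density robust we use that $g_1$ contracts near $p$, and that finitely many images of the contracted region under powers of $g_2$ cover the circle.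

Let $g_1^0(x)=x+\frac1{4\pi}\sin2\pi x$, so that $(g_1^0)'(x)=1+\frac12\cos2\pi x>0$. Its fixed points are $0$ (derivative $3/2$) and $1/2$ (derivative $1/2$). Let $g_2^0=R_\beta$ with $\beta$ irrational.

\begin{lemma}\label{lem:P}
There is a $C^1$-open neighborhood $\mathcal P$ of $(g_1^0,g_2^0)$ in $\mathrm{Diff}_+^2$ such that for all $(g_1,g_2)\in\mathcal P$:
\begin{enumerate}
\item[(P1)] $g_1$ has exactly two fixed points $p,q$, and $g_1'(p)<1<g_1'(q)$;
\item[(P2)] the orbit of $p$ under $\langle g_1,g_2\rangle\cup\{\mathrm{id}\}$ is dense in $S^1$.
\end{enumerate}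
\end{lemma}

\begin{proof}
\emph{(P1).} Let $N_q,N_p$ be small closed arcs around $0$ and $1/2$ on which $(g_1^0)'>1$ and $(g_1^0)'<1$, respectively. If $g_1$ is $C^1$-close to $g_1^0$, then the displacement $g_1(x)-x$, taken in $\mathbb R$ close to $0$, has no zero outside $N_p\cup N_q$, is strictly monotone on each of $N_p$ and $N_q$, and changes sign on each. So it has exactly one zero in each. Since $N_p$ may be taken arbitrarily small, $p=p(g_1)$ is close to $1/2$ when $g_1$ is $C^1$-close to $g_1^0$.

\emph{(P2).} Let $V$ be a closed arc with $1/2\in\mathrm{int}\,V$ and $(g_1^0)'<1$ on $V$, and fix $\theta<1$ with $\theta>\max_V(g_1^0)'$. Since $\beta$ is irrational, the arcs $R_\beta^j(\mathrm{int}\,g_1^0(V))$, $0\le j\le M$, cover $S^1$ for some $M$. Choose $\ell>0$ with $2\ell<1$ such that every arc of length at most $2\ell$ lies in one of them, and then $M'$ such that every arc of length at least $\ell/2$ meets $\{R_\beta^j(1/2):0\le j\le M'\}$.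

Let $(g_1,g_2)$ be sufficiently $C^1$-close to $(g_1^0,g_2^0)$ and put $w_j=g_2^jg_1$ for $0\le j\le M$. Then:
\begin{itemize}
\item $w_j'\le\theta$ on $V$ for all $j\le M$;
\item every arc of length at most $\ell$ is contained in some $w_j(V)$, because its $\frac\ell2$-neighborhood lies in some $R_\beta^jg_1^0(V)$, and the arc $w_j(V)$ is obtained from the latter by moving the endpoints by less than $\ell/2$;
\item every arc of length at least $\ell$ meets $\{g_2^j(p):0\le j\le M'\}$, because its middle half contains some $R^j_\beta(1/2)$ with $j\le M'$, and $g_2^j(p)$ differs from this point by less than $\ell/4$.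
\end{itemize}
Let $O$ be any open arc. While its length is at most $\ell$, choose $j$ with $O\subset w_j(V)$ and replace $O$ by $w_j^{-1}(O)\subset V$. As $w_j'\le\theta$ on $V$, this multiplies the length by at least $\theta^{-1}$. So after finitely many (possibly zero) steps we reach an arc $(w_{j_1}\cdots w_{j_m})^{-1}(O)$ of length greater than $\ell$. It contains some $g_2^j(p)$, and then $w_{j_1}\cdots w_{j_m}g_2^j(p)\in O$.
\end{proof}

\section{A word with Diophantine rotation number}\label{sec:dioph}

A diffeomorphism with Diophantine rotation number is smoothly conjugate to a rotation, by Theorem~\ref{thm:HY}, and this will give us a whole one-parameter group in the closure of the semigroup. We find such an element by moving $g_2$ slightly in the family $R_\lambda g_2$ and applying the intermediate value theorem to the translation number of a word. So we need a word whose translation number really changes, by a whole unit, under an arbitrarily small change of $\lambda$. Hyperbolicity of $g_1$ provides it: if a point just to the left of $q$ is pushed across $q$, then high powers of $g_1$ send it to the next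 lift of $p$ instead of the previous one.

\begin{lemma}\label{lem:dioph}
Let $(g_1,g_2)\in\mathcal P$ and $0<\varepsilon<1$. There are $\lambda\in(0,\varepsilon)$ and a word $W$ in two letters, containing both of them, such that $W(g_1,R_\lambda g_2)$ has Diophantine rotation number.
\end{lemma}

\begin{proof}
By (P2) there is a possibly empty word $s'$ with $s'(p)\in g_2^{-1}((q-\varepsilon,q))$. Put $s=g_2s'$, so $s(p)\in(q-\varepsilon,q)$, and let $s^\lambda$ be obtained from $s$ by replacing $g_2$ with $R_\lambda g_2$.

\emph{Lifts.} Let $G_1$ be the lift of $g_1$ that has fixed points. It fixes every lift of $p$ and of $q$: it fixes all lifts of one of these points, and by monotonicity it maps the unique lift of the other between two consecutive ones to itself. Let $G_2$ be a lift of $g_2$, use $G_2+\lambda$ as lift of $R_\lambda g_2$, and let $\tilde s^\lambda$ be the induced lift of $s^\lambda$. Since lifts are increasing maps, $\tilde s^\lambda(x)$ is continuous and nondecreasing in $\lambda$. Since $g_2$ is applied last in $s$, we have $\tilde s^\lambda\ge\tilde s^0+\lambda$ for $\lambda\ge0$.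

\emph{Crossing $q$.} Fix a lift $\tilde p$ of $p$ and let $\tilde q$ be the lift of $q$ with $\tilde s^0(\tilde p)=\tilde q-\varepsilon_1$, $0<\varepsilon_1<\varepsilon$. Fix $\lambda_1\in(\varepsilon_1,\varepsilon)$; then $\tilde s^{\lambda_1}(\tilde p)>\tilde q$. Hence $\lambda_0=\max\{\lambda\in[0,\lambda_1]:\tilde s^\lambda(\tilde p)\le\tilde q\}$ satisfies $\lambda_0<\lambda_1$ and, by continuity, $\tilde s^{\lambda_0}(\tilde p)=\tilde q$. Choosing $\lambda_+$ slightly larger than $\lambda_0$ we get
\[
0<\lambda_+<\varepsilon,\qquad \tilde q<\tilde s^{\lambda_+}(\tilde p)<\tilde q+1 .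
\]

\emph{Amplification.} Let $\tilde p+c$, $c\in\mathbb Z$, be the lift of $p$ in $(\tilde q,\tilde q+1)$. By (P1), the points $\tilde q$ and $\tilde q+1$ are repelling for $G_1$ and $\tilde p+c$ is the only fixed point between them, so $G_1^n\to\tilde p+c$ locally uniformly on $(\tilde q,\tilde q+1)$; likewise $G_1^n\to\tilde p+c-1$ locally uniformly on $(\tilde q-1,\tilde q)$. Let $K=[\tilde p-\kappa,\tilde p+\kappa]$ with $\kappa>0$ so small that $\tilde s^0(K)\subset(\tilde q-1,\tilde q)$ and $\tilde s^{\lambda_+}(K)\subset(\tilde q,\tilde q+1)$. For $n\ge1$ large, the lifts $\widetilde W^\lambda=G_1^n\tilde s^\lambda$ satisfy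
\[
\widetilde W^0(K)\subset K+c-1,\qquad \widetilde W^{\lambda_+}(K)\subset K+c .
\]
So the translation number of $\widetilde W^\lambda$ is $c-1$ at $\lambda=0$ and $c$ at $\lambda=\lambda_+$. By continuity it equals $c-1+\frac{\sqrt5-1}2$ for some $\lambda\in(0,\lambda_+)$. Take $W=g_1^ns$; it contains both letters.
\end{proof}

\section{Density of the semigroup}\label{sec:density}

\begin{proposition}\label{prop:density}
Let $g_1,g_2\in\mathrm{Diff}_+$, where $g_1$ satisfies (P1) and $g_1'(p)g_1'(q)\ne1$. Suppose that some word $W$ in $g_1,g_2$ containing both letters has Diophantine rotation number. Then $\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$.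
\end{proposition}

The condition $g_1'(p)g_1'(q)\ne1$ excludes that $g_1$ is smoothly conjugate to a hyperbolic element of $PSL_2(\mathbb R)$, acting on $\mathbb{RP}^1\cong\mathbb R/\mathbb Z$, since the derivatives of such an element at its two fixed points are $\mu$ and $\mu^{-1}$. Some condition of this kind is needed. If both $g_1$ and $g_2$ lie in $PSL_2(\mathbb R)$, then each element of the closure of $\langle g_1,g_2\rangle$ preserves, under push-forward, the three-dimensional space of vector fields spanned by $1,\cos2\pi x,\sin2\pi x$, and so the semigroup is not dense. The proof will show that, once one of the rotation-like elements is conjugated to a rotation, this exceptional space is the only obstruction.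

The plan is to study the one-parameter groups in the closure of the semigroup. They form a closed Lie algebra. After conjugation it contains the generator of the rotations, so it can be analyzed by Fourier series.

\subsection{The Lie algebra of a closed subgroup}

\begin{lemma}\label{lem:trotter}
Let $X,Y$ be smooth vector fields on $S^1$ and $t>0$. Then $\bigl(\exp(\frac tnX)\exp(\frac tnY)\bigr)^n\to\exp(t(X+Y))$ in $C^\infty$.
\end{lemma}

\begin{proof}
Fix $k$; we show $C^k$ convergence. The idea is to lift the problem to a finite-dimensional manifold of jets, where $C^k$ convergence becomes uniform convergence and the standard argument for the Euler method applies.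

\emph{Jets.} View $z=(x,v_1,\dots,v_k)\in E=S^1\times\mathbb R^k$ as the list of derivatives at $0$, of orders $0,\dots,k$, of a curve $\gamma:\mathbb R\to S^1$. For $f\in\mathrm{Diff}_+$ let $J_f(z)$ be the corresponding list for $f\circ\gamma$. By the chain rule, the last $k$ entries of $J_f(z)$ are polynomials in the $v_i$ and in the derivatives of $f$ at $x$ of orders $1,\dots,k$; the first entry is $f(x)$. Clearly $J_{fg}=J_fJ_g$. Taking $\gamma(\tau)=x+\tau$ we see that $J_f(x,1,0,\dots,0)$ lists $f(x)$ and the derivatives of $f$ at $x$ up to order $k$. So it suffices to show that for $f_s=\exp(sX)\exp(sY)$, $H_s=J_{f_s}$ and $\Phi_s=J_{\exp(s(X+Y))}$ we have $H_{t/n}^n\to\Phi_t$ uniformly on compact sets.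

\emph{Local error.} Both $H_s$ and $\Phi_s$ are smooth in $(s,z)$, $H_0=\Phi_0=\mathrm{id}$, and $(\Phi_s)$ is a flow. The maps $f_s$ and $\exp(s(X+Y))$ have the same $s$-derivative $X+Y$ at $s=0$, hence so do their $x$-derivatives of each order. Therefore $\partial_sH_s=\partial_s\Phi_s$ at $s=0$. With $d$ the product metric on $E$, Taylor's formula gives, for each compact set, a bound $d(H_sz,\Phi_sz)\le Bs^2$ for $z$ in this set and small $s\ge0$.

\emph{Accumulated error.} Let $K\subset E$ be compact. Let $E_1$ be the closed $1$-neighborhood of $\bigcup_{0\le s\le t}\Phi_s(K)$ and $E_2$ the closed $1$-neighborhood of $\bigcup_{0\le s\le t}\Phi_s(E_1)$; both are compact. There are $B$, $L\ge1$, $s_0\in(0,t]$ such that $d(H_sz,\Phi_sz)\le Bs^2\le1$ for $z\in E_1$, $0\le s\le s_0$, and $\Phi_\sigma$ is $L$-Lipschitz on $E_2$ for $0\le\sigma\le t$. (For the Lipschitz bound, enclose $E_2$ in the product of $S^1$ and a ball, and bound the derivative of $\Phi_\sigma$ there.) Let $z_0\in K$, $s=t/n\le s_0$ and $z_i=H_s^iz_0$. Suppose $z_0,\dots,z_{j-1}\in E_1$ for some $j\le n$. For $1\le i\le j$ the points $z_i=H_sz_{i-1}$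 and $\Phi_sz_{i-1}$ lie in $E_2$ at distance at most $Bs^2$. Applying $\Phi_{(j-i)s}$ to both and summing over $i$, we get
\[
d(z_j,\Phi_{js}z_0)\le\sum_{i=1}^jd\bigl(\Phi_{(j-i)s}z_i,\Phi_{(j-i+1)s}z_{i-1}\bigr)\le jLBs^2\le LBts .
\]
For large $n$ this is less than $1$, so $z_j\in E_1$ and the induction continues up to $j=n$. There it gives $d(H_{t/n}^nz_0,\Phi_tz_0)\le LBt^2/n$.
\end{proof}

\begin{lemma}\label{lem:lie}
Let $G'$ be a $C^\infty$-closed subgroup of $\mathrm{Diff}_+$. Then
$\mathfrak g=\{X:\exp(tX)\in G'\text{ for all }t\in\mathbb R\}$
is a $C^\infty$-closed Lie algebra of vector fields, and $g_*\mathfrak g=\mathfrak g$ for $g\in G'$.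
\end{lemma}

\begin{proof}
Invariance under $g_*$ is \eqref{eq:push}, and invariance under scalars is clear. $\mathfrak g$ is closed because $\exp(tX)$ depends continuously on $X$ and $G'$ is closed. For sums apply Lemma~\ref{lem:trotter}, with $(-X,-Y)$ in place of $(X,Y)$ for negative times. For brackets let $X,Y\in\mathfrak g$. Then $\frac1s(\exp(sX)_*Y-Y)$ lies in $\mathfrak g$ and converges in $C^\infty$ to $-[X,Y]$ as $s\to0$.
\end{proof}

\subsection{The frequencies of the Lie algebra}

\begin{proof}[Proof of Proposition~\ref{prop:density}]
\emph{Step 1: the closure is a group containing conjugates of all rotations.} Let $S=\langle g_1,g_2\rangle$ and let $G$ be its closure in $\mathrm{Diff}_+$, a closed semigroup. Let $\alpha$ be the rotation number of $W$. By Theorem~\ref{thm:HY}, $W=\varphi R_\alpha\varphi^{-1}$ with $\varphi\in\mathrm{Diff}_+$. Choose $n_j\to\infty$ with $n_j\alpha\to0$ modulo $1$; then $W^{n_j}\to\mathrm{id}$. For a letter $g$ of $W$ write $W=AgB$ with possibly empty words $A,B$. From $AgBW^{n_j-1}\to\mathrm{id}$ we get $BW^{n_j-1}A\to g^{-1}$, so $g^{-1}\in G$. As $W$ contains both letters,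 $g_1^{\pm1},g_2^{\pm1}\in G$. Hence $G$ is the closure of the group generated by $g_1,g_2$, and is a group. Since $\alpha$ is irrational, $\varphi R_\theta\varphi^{-1}\in G$ for all $\theta$.

Put $G'=\varphi^{-1}G\varphi$ and $h=\varphi^{-1}g_1\varphi$. Then $G'$ is a closed subgroup containing all rotations, and $h\in G'$ has exactly two fixed points, which we again call $p$ and $q$, with the same derivatives as before: $h'(p)=\mu<1<\nu=h'(q)$ and $\mu\nu\ne1$. Let $\mathfrak g$ be as in Lemma~\ref{lem:lie}. We identify vector fields with functions.

\emph{Step 2: the set of frequencies.} Let $\Lambda$ be the set of $n\ge1$ with $\cos2\pi nx,\sin2\pi nx\in\mathfrak g$. We claim: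
\begin{equation}\label{eq:freq}
\text{if }Y\in\mathfrak g,\ n\ge1\text{ and }\hat Y(n)\ne0,\text{ then }n\in\Lambda .
\end{equation}
Indeed $\mathfrak g$ is invariant under translations, since $G'$ contains the rotations. So $\int_0^1\cos(2\pi n\theta)\,Y(x-\theta)\,d\theta$, a $C^\infty$-limit of Riemann sums, is in $\mathfrak g$. It equals $\frac12\bigl(\hat Y(n)e^{2\pi inx}+\hat Y(-n)e^{-2\pi inx}\bigr)$, a nonzero real function of frequency $n$, and its translates span $\cos2\pi nx$ and $\sin2\pi nx$.

With $e_m=e^{2\pi imx}\partial_x$ we have $[e_m,e_n]=2\pi i(n-m)e_{m+n}$. Let $m,n\in\Lambda$ with $m\ne n$. Then $e_{\pm m},e_{\pm n}\in\mathfrak g\otimes\mathbb C$, and taking brackets we obtain nonzero multiples of $e_{\pm(n+m)}$ and of $e_{\pm(n-m)}$. Hence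
\begin{equation}\label{eq:lambda}
m,n\in\Lambda,\ m\ne n\ \Longrightarrow\ n+m\in\Lambda,\ |n-m|\in\Lambda .
\end{equation}

\emph{Step 3: $1\in\Lambda$.} The constant field $1$ is in $\mathfrak g$, hence so is $X=h_*1$, that is, $X(y)=h'(h^{-1}(y))>0$. If $\Lambda$ were empty, $X$ would be constant by \eqref{eq:freq} and $h$ would be a rotation; but $h$ has a fixed point with derivative different from $1$. So let $d=\min\Lambda$. If $n\in\Lambda$, subtract $d$ repeatedly as long as the result exceeds $d$. By \eqref{eq:lambda} we stay in $\Lambda$, so by minimality we end at $d$, and $d$ divides $n$. Therefore $X$ is $1/d$-periodic, and so is $(h^{-1})'=1/X$. For a lift $H$ of $h$, the function $H^{-1}(y+\frac1d)-H^{-1}(y)$ is then constant. Adding $d$ such equalities shows that the constant is $1/d$. So $h$ commutes with $R_{1/d}$, and $R_{1/d}$ fixes the unique attracting fixed point $p$ of $h$. Hence $d=1$.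

\emph{Step 4: $\Lambda\ne\{1\}$.} Suppose $\Lambda=\{1\}$. By \eqref{eq:freq}, $\mathfrak g$ is the span of $1,\cos2\pi x,\sin2\pi x$. Let
\[
u(x)=\sin^2\pi(x-p)=\tfrac12\bigl(1-\cos2\pi(x-p)\bigr)\in\mathfrak g .
\]
Then $h_*u\in\mathfrak g$, where $(h_*u)(y)=h'(h^{-1}(y))\,u(h^{-1}(y))$, and $h_*u$ has a double zero at $p=h(p)$. An element $a+b\cos2\pi(x-p)+c\sin2\pi(x-p)$ of $\mathfrak g$ with a double zero at $p$ has $a+b=0$ and $c=0$, so it is a multiple of $u$. Thus $h_*u=c_0u$ for some constant $c_0$. Near $p$ we have $u(x)\sim\pi^2(x-p)^2$ and
\[
(h_*u)(y)\sim\mu\,\pi^2\bigl(\mu^{-1}(y-p)\bigr)^2=\mu^{-1}\pi^2(y-p)^2,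
\]
so $c_0=\mu^{-1}$. At $q$ we have $(h_*u)(q)=\nu u(q)$ and $u(q)\ne0$, so $c_0=\nu$. Hence $\mu\nu=1$, a contradiction.

\emph{Step 5: conclusion.} So some $n\ge2$ is in $\Lambda$. Starting from $n$ and subtracting $1$ repeatedly, \eqref{eq:lambda} gives $2\in\Lambda$. Starting from $2$ and adding $1$ repeatedly, it gives $\Lambda=\{1,2,3,\dots\}$. Trigonometric polynomials are $C^\infty$-dense and $\mathfrak g$ is closed, so $\mathfrak g$ consists of all smooth vector fields. Thus $G'$ contains the subgroup generated by all $\exp(X)$. By \eqref{eq:push} this subgroup is normal in $\mathrm{Diff}_+$, and it is nontrivial, so by Theorem~\ref{thm:simple} it is $\mathrm{Diff}_+$. Hence $G'=\mathrm{Diff}_+$ and $G=\mathrm{Diff}_+$.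
\end{proof}

\begin{corollary}\label{cor:dense}
The pairs $(g_1,g_2)\in\mathcal P$ for which $\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$ are $C^\infty$-dense in $\mathcal P$.
\end{corollary}

\begin{proof}
Let $(g_1,g_2)\in\mathcal P$. If $g_1'(p)g_1'(q)=1$, compose $g_1$ with a diffeomorphism that is $C^\infty$-close to $\mathrm{id}$, is supported near $p$ and away from $q$, and fixes $p$ with derivative different from $1$. The pair stays in $\mathcal P$. The new $g_1$ still fixes $p$ and $q$, so by (P1) these are its only fixed points, and now $g_1'(p)g_1'(q)\ne1$. Next apply Lemma~\ref{lem:dioph} with $\varepsilon$ so small that $(g_1,R_\lambda g_2)\in\mathcal P$ is close to $(g_1,g_2)$ for all $\lambda\in(0,\varepsilon)$. Only $g_2$ changes, so Proposition~\ref{prop:density} applies to $(g_1,R_\lambda g_2)$.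
\end{proof}

\section{Encoding a countable set in one diffeomorphism}\label{sec:encode}

\subsection{The affine group with compact support}

To use the computation of Section~\ref{subsec:idea} on the circle we need vector fields, supported in an arc, that in a suitable coordinate are the generators of translations and dilations of $\mathbb R$. The coordinate must go to infinity fast enough for both fields to extend smoothly.

Let $\Theta:(0,1)\to\mathbb R$ be an increasing diffeomorphism equal to $-\exp(e^{1/x})$ near $0$ and to $\exp(e^{1/(1-x)})$ near $1$, and put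
\[
X=\frac1{\Theta'}\,\partial_x,\qquad Y=\frac{\Theta}{\Theta'}\,\partial_x .
\]
Near $0$ we have $1/\Theta'=x^2e^{-1/x}\exp(-e^{1/x})$ and $\Theta/\Theta'=-x^2e^{-1/x}$, and similarly near $1$. So $X$ and $Y$ extend by $0$ to smooth vector fields that are flat at $0$ and $1$. (A single exponential, $\Theta=-e^{1/x}$, would give $\Theta/\Theta'=-x^2$, which is not flat.) In the coordinate $y=\Theta(x)$, $\exp(tX)$ is $y\mapsto y+t$ and $\exp(sY)$ is $y\mapsto e^sy$. We transplant $X$ and $Y$ by an affine map to a closed arc of $S^1$, extend them by $0$, and keep the names $X,Y$; this arc is the support of both. The computation of Section~\ref{subsec:idea} gives, for every integer $m\ge1$,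
\begin{equation}\label{eq:comm}
\bigl[\exp\bigl(\log(1+\tfrac1m)\,Y\bigr),\ \exp\bigl(\tfrac1mX\bigr)\bigr]^{m^2}=\exp(X).
\end{equation}
As $m\to\infty$, both maps in the commutator tend to $\mathrm{id}$ in $C^\infty$, while $\exp(X)\ne\mathrm{id}$ is fixed.

\subsection{The encoding lemma}

Let $\Gamma$ be a dense subgroup of $\mathrm{Diff}_+$. We construct $k$ from which, with the help of $\Gamma$, all of $C$ can be recovered. For five generators this would be enough. For three generators we shall have in hand only some map $\hat k$ that agrees with $k$ in a \emph{window} $\Omega$ and about which nothing is known outside it; so we prove the lemma in this form.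

\begin{lemma}\label{lem:encode}
Let $\Gamma$ be a dense subgroup of $\mathrm{Diff}_+$, let $J,\Omega$ be open arcs with $\bar J\subset\Omega$, and let $C\subset\mathrm{Diff}_+$ be countable. There is $k\in\mathrm{Diff}_+$ with $\mathrm{supp}\,k\subset J$ such that for \emph{every} $\hat k\in\mathrm{Diff}_+$ with $\hat k=k$ on $\Omega$, the group $\langle\Gamma,\hat k\rangle_{\mathrm{gr}}$ contains $C$.
\end{lemma}

\begin{proof}
\emph{What has to be stored.} By Theorem~\ref{thm:simple} the normal closure of $\exp(X)\ne\mathrm{id}$ is $\mathrm{Diff}_+$. So each $f\in C$ is a finite product of maps $\psi\exp(X)^{\pm1}\psi^{-1}$ with $\psi\in\mathrm{Diff}_+$; fix such a product for each $f$. As $C$ is countable, only countably many $\psi$ occur. List them as $\psi_1,\psi_2,\dots$, with repetitions if there are finitely many, and with $\psi_n=\mathrm{id}$ if there are none. It suffices to recover each $\psi_n\exp(X)\psi_n^{-1}$.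

\emph{Arcs.} Choose pairwise disjoint closed arcs $A_n,B_n^+$ $(n\ge1)$ in a fixed compact subset of $J$, converging to a point $o\in J$ that lies in none of them, and closed arcs $B_n\subset\mathrm{int}\,B_n^+$. Let $R$ be a component of $\Omega\setminus\bar J$, an open arc; this is the quiet place. By Lemma~\ref{lem:move}, applied to the disjoint closed arcs $B_n$, $S^1\setminus\mathrm{int}\,B_n^+$ and the disjoint open arcs $\mathrm{int}\,A_n$, $R$, there is $\delta_n\in\Gamma$ with
\begin{equation}\label{eq:delta}
\delta_n(B_n)\subset\mathrm{int}\,A_n,\qquad\delta_n(S^1\setminus\mathrm{int}\,B_n^+)\subset R .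
\end{equation}
Put $P_n=\mathrm{int}\,\delta_n(B_n)$.

\emph{The pieces of $k$.} By Lemma~\ref{lem:move} choose $\gamma_n\in\Gamma$ mapping the closed arc $\psi_n(\mathrm{supp}\,X)$ into $P_n$. Then $X_n=(\gamma_n\psi_n)_*X$ and $Y_n=(\gamma_n\psi_n)_*Y$ are supported in $P_n$. For an integer $m_n\ge1$ to be chosen, put
\[
a_n=\exp\bigl(\log(1+\tfrac1{m_n})\,Y_n\bigr),\qquad\beta_n=\exp\bigl(\tfrac1{m_n}X_n\bigr),\qquad b_n=\delta_n^{-1}\beta_n\delta_n .
\]
Then $a_n$ and $\beta_n$ are supported in $P_n\subset A_n$, and $\mathrm{supp}\,b_n\subset\delta_n^{-1}(P_n)\subset B_n$. Conjugating \eqref{eq:comm} by $\gamma_n\psi_n$ we get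
\begin{equation}\label{eq:commn}
[a_n,\beta_n]^{m_n^2}=\exp(X_n).
\end{equation}
The maps $\delta_n,\gamma_n,\psi_n$ are fixed before $m_n$, so for $m_n$ large $\|a_n-\mathrm{id}\|_{C^n}\le2^{-n}$ and $\|b_n-\mathrm{id}\|_{C^n}\le2^{-n}$. Fix such $m_n$.

\emph{The map $k$.} Let $k$ equal $a_n$ on $A_n$, $b_n$ on $B_n$ for all $n$, and $\mathrm{id}$ elsewhere. The series $k-\mathrm{id}=\sum_n\bigl((a_n-\mathrm{id})+(b_n-\mathrm{id})\bigr)$ converges in every $C^r$, so $k$ is smooth. It is bijective, since it preserves each $A_n$ and each $B_n$, and its derivative is positive, with $k'(o)=1$. So $k\in\mathrm{Diff}_+$ and $\mathrm{supp}\,k\subset J$.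

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0)--(12,0);
\fill[gray!50] (0,-.18) rectangle (1,.18);
\fill[gray!50] (11,-.18) rectangle (12,.18);
\node at (.5,.45) {\small ?};
\node at (11.5,.45) {\small ?};
\draw[fill=white] (4.2,-.18) rectangle (5.8,.18);
\node at (5,0) {\small $a_n$};
\draw[fill=white] (7.1,-.18) rectangle (8.1,.18);
\node at (7.6,0) {\small $b_n$};
\fill[gray!50] (9.2,-.18) rectangle (9.5,.18);
\fill[gray!50] (9.8,-.18) rectangle (10,.18);
\node at (2.2,.3) {\small $\mathrm{id}$};
\node at (-.5,0) {$\hat k$};
\draw (1.1,-.5)--(3.5,-.5); \node at (2.3,-.75) {\small $R$};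
\draw (4.2,-.5)--(5.8,-.5); \node at (5,-.75) {\small $A_n$};
\draw (6.6,-.5)--(8.6,-.5); \node at (7.6,-.75) {\small $B_n^+$};
\draw (0,-1.7)--(12,-1.7);
\fill[gray!50] (1.5,-1.88) rectangle (3.1,-1.52);
\draw[fill=white] (4.6,-1.88) rectangle (5.4,-1.52);
\node at (5,-1.7) {\small $\beta_n$};
\node at (8.5,-1.4) {\small $\mathrm{id}$};
\node at (-.5,-1.7) {$\hat k_n$};
\end{tikzpicture}
\caption{The circle, cut open, with the nontrivial parts of the two maps $\hat k$ and $\hat k_n=\delta_n\hat k\delta_n^{-1}$ (not to scale). Top: $\hat k$ is $a_n$ on $A_n$ and $b_n$ on $B_n\subset B_n^+$, has other pieces in the gray slots, is unknown outside the window (question marks), and is the identity on $R$. Bottom: $\delta_n$ carries $b_n$ into $A_n$, where it becomes $\beta_n$, and carries everything outside $B_n^+$ into $R$. At each point outside $A_n$ at least one of the two maps is the identity, so their commutator is $[a_n,\beta_n]$.}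
\label{fig:extract}
\end{figure}

\emph{Extraction} (see Figure~\ref{fig:extract}). Let $\hat k=k$ on $\Omega$ and $\hat k_n=\delta_n\hat k\delta_n^{-1}$. On $B_n^+\subset\Omega$ the map $\hat k$ equals $b_n$, which is the identity off $B_n$. Hence $\mathrm{supp}\,\hat k\subset B_n\cup(S^1\setminus\mathrm{int}\,B_n^+)$, and by \eqref{eq:delta}
\[
\mathrm{supp}\,\hat k_n\subset\delta_n(B_n)\cup R,\qquad\delta_n(B_n)\subset\mathrm{int}\,A_n .
\]
Since $\delta_n(S^1\setminus\mathrm{int}\,B_n^+)\subset R$ is disjoint from $A_n\subset J$, we have $A_n\subset\delta_n(B_n^+)$, so $\hat k_n=\delta_nb_n\delta_n^{-1}=\beta_n$ on $A_n$. On the other hand $\hat k=a_n$ on $A_n$, and $\hat k=\mathrm{id}$ on $R$.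

Both $\hat k$ and $\hat k_n$ preserve $A_n$, hence also its complement. On the complement $\hat k_n$ moves only points of $R$, and these are fixed by $\hat k$. So there the two maps are bijections with disjoint sets of moved points, and they commute. Therefore $[\hat k,\hat k_n]=[a_n,\beta_n]$ on all of $S^1$. By \eqref{eq:commn},
\[
\psi_n\exp(X)\psi_n^{-1}=\gamma_n^{-1}\exp(X_n)\gamma_n=\gamma_n^{-1}[\hat k,\hat k_n]^{m_n^2}\gamma_n\in\langle\Gamma,\hat k\rangle_{\mathrm{gr}} .
\]
This holds for every $n$, so $C\subset\langle\Gamma,\hat k\rangle_{\mathrm{gr}}$.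
\end{proof}

\section{Five generators}\label{sec:five}

We now combine density, encoding and absorption. A semigroup contains no inverses for free, so we absorb $k$ and $k^{-1}$ into two different generators. A third extra generator absorbs the reflection $\sigma(x)=-x$, which reduces orientation reversing elements of $C$ to orientation preserving ones.

\begin{proof}[Proof of Theorem~\ref{thm:five}]
Let $U=\mathcal P\times\mathrm{Diff}_+\times\mathrm{Diff}_+\times\mathrm{Diff}_-$, which is $C^1$-open and nonempty. Let $C$ be countable, $g\in U$, and $\mathcal V\subset U$ an open $C^\infty$-neighborhood of $g$. By Corollary~\ref{cor:dense} we may perturb $(g_1,g_2)$, keeping the tuple in $\mathcal V$, so that $S=\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$. Let $\Gamma=\langle g_1,g_2\rangle_{\mathrm{gr}}$, and let $k$ be given by Lemma~\ref{lem:encode} for $\Gamma$, some arcs $J\subset\bar J\subset\Omega$, and the countable set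
\[
(C\cap\mathrm{Diff}_+)\cup\sigma(C\cap\mathrm{Diff}_-)\subset\mathrm{Diff}_+ .
\]
By Lemma~\ref{lem:absorb} there are $u_3,u_4,u_5\in S$, given by words containing both letters, such that the maps
\[
g_3'=u_3^{-1}k^{-1},\qquad g_4'=u_4^{-1}k,\qquad g_5'=u_5^{-1}\sigma
\]
are so close to $g_3,g_4,g_5$ that $(g_1,g_2,g_3',g_4',g_5')\in\mathcal V$. Let $T$ be the semigroup generated by this tuple. It contains $k^{-1}=u_3g_3'$, $k=u_4g_4'$ and $\sigma=u_5g_5'$. The word $u_3g_3'u_4g_4'$ has value $\mathrm{id}$ and contains the letters $g_1,g_2$, so $g_1^{-1},g_2^{-1}\in T$ by Lemma~\ref{lem:inverse}. Hence $T\supset\langle\Gamma,k\rangle_{\mathrm{gr}}$. By Lemma~\ref{lem:encode} with $\hat k=k$, $T$ contains $C\cap\mathrm{Diff}_+$ and $\sigma(C\cap\mathrm{Diff}_-)$. Finally, if $f\in C\cap\mathrm{Diff}_-$, then $f=\sigma(\sigma f)\in T$.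
\end{proof}

\section{Three generators}\label{sec:three}

In Theorem~\ref{thm:three} a single additional generator $g_3$ has to do the work of $k$, of $k^{-1}$ and, in case (i), of the reflection.

\subsection{Reduction to an involution}

We absorb an involution instead of $k$, because an involution is its own inverse. So everything reduces to the following statement.

\begin{proposition}\label{prop:invol}
Let $\Gamma$ be a dense subgroup of $\mathrm{Diff}_+$.
\begin{enumerate}
\item[(i)] For every countable $C\subset\mathrm{Diff}^\infty(S^1)$ there is $h\in\mathrm{Diff}_-$ with $h^2=\mathrm{id}$ and $\langle\Gamma,h\rangle_{\mathrm{gr}}\supset C$.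
\item[(ii)] For every countable $C\subset\mathrm{Diff}_+$ there is $h\in\mathrm{Diff}_+$ with $h^2=\mathrm{id}$ and $\langle\Gamma,h\rangle_{\mathrm{gr}}\supset C$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:three}, given Proposition~\ref{prop:invol}]
Let $\mathcal P$ be the set of Lemma~\ref{lem:P}, and let $g\in\mathcal P\times\mathrm{Diff}_-$ in case (i), $g\in\mathcal P\times\mathrm{Diff}_+$ in case (ii). By Corollary~\ref{cor:dense} we may perturb $(g_1,g_2)$ within $\mathcal P$ so that $S=\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$. Let $\Gamma=\langle g_1,g_2\rangle_{\mathrm{gr}}$ and take $h$ from the corresponding case of the proposition; it has the orientation of $g_3$. By Lemma~\ref{lem:absorb} there is $u\in S$, given by a word containing both letters, such that $g_3'=u^{-1}h$ is as close to $g_3$ as we like. The word $(ug_3')^2$ has value $h^2=\mathrm{id}$ and contains all three letters. By Lemma~\ref{lem:inverse}, the semigroup $\langle g_1,g_2,g_3'\rangle$ contains the inverses of its generators, so it is the group generated by $g_1,g_2,g_3'$. This group is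 $\langle\Gamma,h\rangle_{\mathrm{gr}}$, as $h=ug_3'$ and $g_3'=u^{-1}h$. It contains $C$. It also contains $\Gamma$, which is dense in $\mathrm{Diff}_+$, and in case (i) it contains $h\Gamma$, which is dense in $\mathrm{Diff}_-$.
\end{proof}

The rest of this section proves Proposition~\ref{prop:invol}. We fix a dense subgroup $\Gamma$ of $\mathrm{Diff}_+$.

\subsection{An involution that carries a given map}

How can an arbitrary $k$ supported in a window be stored in an involution $h$? If an involution exchanges two disjoint arcs, its restriction to the first of them can be prescribed arbitrarily. We use two such exchanges. The first transports the window $\Omega$ to an arc $\Omega_1$ by a fixed map; the second carries the information, between a translate $\Omega_2=\gamma_1\Omega_1$ and an arc $\gamma_2\Omega$. Elements $\gamma_1,\gamma_2\in\Gamma$ connect the arcs, and a composition containing $h$ twice restricts to $k$ on $\Omega$.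

Let $\iota(x)=-x$ in case (i) and $\iota=R_{1/2}$ in case (ii); in both cases $\iota^2=\mathrm{id}$. Let $L=(0.1,0.4)$, so $\iota L=(0.6,0.9)$ in both cases, and let $\Omega_1=(0.15,0.2)$ and $\Omega=\iota\Omega_1\subset\iota L$. By Lemma~\ref{lem:move} choose $\gamma_1\in\Gamma$ with $\gamma_1(\bar\Omega_1)\subset(0.25,0.35)$, and put $\Omega_2=\gamma_1\Omega_1$. Choose $\gamma_2\in\Gamma$ so close to $\iota\gamma_1\iota\in\mathrm{Diff}_+$ that $\iota\gamma_2(\bar\Omega)\subset(0.25,0.35)$. This is possible because $\iota(\iota\gamma_1\iota)(\bar\Omega)=\gamma_1(\bar\Omega_1)$. In particular $\gamma_2\Omega\subset\iota L$.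

\emph{The blank involution $h_0$.} By Lemma~\ref{lem:interp}, with intervals $\bar\Omega_1<\bar\Omega_2$ and maps $\mathrm{id}$ and $\iota\gamma_2\iota\gamma_1^{-1}$, there is $\kappa_0\in\mathrm{Diff}_+$ with compact support in $L$ and
\[
\kappa_0=\mathrm{id}\ \text{ on }\Omega_1,\qquad\kappa_0=\iota\gamma_2\iota\gamma_1^{-1}\ \text{ on }\Omega_2 .
\]
The second map preserves orientation and sends $\bar\Omega_2$ to $\iota\gamma_2(\bar\Omega)\subset(0.25,0.35)$, so the order hypothesis holds. Let $h_0=\kappa_0^{-1}\iota\kappa_0$, an involution with the orientation of $\iota$. We claim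
\begin{equation}\label{eq:h0}
h_0=\iota\ \text{ on }\Omega\cup\Omega_1,\qquad h_0=\gamma_2\iota\gamma_1^{-1}\ \text{ on }\Omega_2 .
\end{equation}
Indeed $\kappa_0=\mathrm{id}$ on $\Omega_1$ and off $L$, in particular on $\Omega$, and $\iota$ exchanges $\Omega$ and $\Omega_1$; this gives the first equality. On $\Omega_2$, $\iota\kappa_0=\gamma_2\iota\gamma_1^{-1}$ takes values in $\gamma_2\Omega\subset\iota L$, where $\kappa_0^{-1}=\mathrm{id}$.

\emph{The involution $h$.} Let $k\in\mathrm{Diff}_+$ have compact support in $\Omega$. Put
\[
\kappa_1=\gamma_1\iota k\iota\gamma_1^{-1},\qquad h=\kappa_1^{-1}h_0\kappa_1 ,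
\]
so that $\mathrm{supp}\,\kappa_1\subset\gamma_1\iota\Omega=\Omega_2$, and $h$ is an involution with the orientation of $\iota$. The arc $\Omega_2\subset(0.25,0.35)$ is disjoint from $\Omega_1$, from $\Omega\subset\iota L$, and from $h_0(\Omega_2)=\gamma_2\Omega\subset\iota L$. Hence \eqref{eq:h0} gives
\begin{equation}\label{eq:h}
h=\iota\ \text{ on }\Omega\cup\Omega_1,\qquad h=\gamma_2\iota\gamma_1^{-1}\kappa_1=\gamma_2k\iota\gamma_1^{-1}\ \text{ on }\Omega_2 .
\end{equation}

\emph{Reading $k$.} Put $G=\langle\Gamma,h\rangle_{\mathrm{gr}}$ and $\hat k=\gamma_2^{-1}h\gamma_1h\in G\cap\mathrm{Diff}_+$. By \eqref{eq:h}, $\hat k$ acts on $\Omega$ as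
\[
\Omega\xrightarrow{\ h=\iota\ }\Omega_1\xrightarrow{\ \gamma_1\ }\Omega_2\xrightarrow{\ h=\gamma_2k\iota\gamma_1^{-1}\ }\gamma_2\Omega\xrightarrow{\ \gamma_2^{-1}\ }\Omega ,
\qquad x\mapsto\iota x\mapsto\gamma_1\iota x\mapsto\gamma_2kx\mapsto kx .
\]
Thus
\begin{equation}\label{eq:khat}
\hat k=k\ \text{ on }\Omega .
\end{equation}
Outside $\Omega$ we do not control $\hat k$, which is why Lemma~\ref{lem:encode} was formulated with a window.

\subsection{Orientation preserving sets}

\begin{proof}[Proof of Proposition~\ref{prop:invol}(ii)]
Take $k$ from Lemma~\ref{lem:encode} for $\Gamma$, an open arc $J$ with $\bar J\subset\Omega$, the window $\Omega$, and $C$. By \eqref{eq:khat}, $G\supset\langle\Gamma,\hat k\rangle_{\mathrm{gr}}\supset C$.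
\end{proof}

\subsection{The general case}

In case (i) the elements of $C\cap\mathrm{Diff}_-$ must be turned into orientation preserving ones, by multiplication with an orientation reversing map that is known to be in $G$. The map $h$ itself is in $G$; but it depends on $k$, hence on the set to be encoded, so using it would be circular. The blank involution $h_0$ is chosen before $k$, so we can encode $h_0(C\cap\mathrm{Diff}_-)$; but then we have to show $h_0\in G$. We shall see that $h_0\in G$ follows once $k\in G$. So far we only know $\hat k\in G$, and $\hat k$ agrees with $k$ only on $\Omega$. What \emph{is} exactly accessible is conjugation: if $\rho$ is supported in $\Omega$, then $\hat k^{-1}\rho\hat k=k^{-1}\rho k$ everywhere. So we choose $k$ of such a form that, for suitable $\rho$ and $\tau$, the map $k^{-1}\rho k\rho^{-1}$ is the conjugate $\tau k\tau^{-1}$ of $k$ itself. For this we let $k$ consist of a piece and a shifted copy of its inverse.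

\begin{proof}[Proof of Proposition~\ref{prop:invol}(i)]
\emph{Choices.} Choose open arcs $J_1<J_2<J_3$ with disjoint closures contained in $\Omega$. By Lemma~\ref{lem:interp}, applied first to obtain $\tau$ and then $\rho$, there are $\tau,\rho\in\mathrm{Diff}_+$ with compact support in $\Omega$ such that
\[
\tau(J_1)=J_2,\quad\tau(J_2)=J_3;\qquad\rho=\mathrm{id}\ \text{ on }J_1,\quad\rho=\tau\ \text{ on }J_2 .
\]
Let $\Omega'\subset\Omega$ be an open arc containing $\bar J_1$ and disjoint from $J_2$. Let $\xi$ be the diffeomorphism given by Lemma~\ref{lem:encode} for $\Gamma$, the arc $J_1$, the window $\Omega'$ and the countable set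
\[
C'=\{\tau,\rho\}\cup(C\cap\mathrm{Diff}_+)\cup h_0(C\cap\mathrm{Diff}_-)\subset\mathrm{Diff}_+ .
\]
The maps $h_0,\tau,\rho$ were chosen before $\xi$. Put $\xi_1=\xi$, $\xi_2=\tau\xi\tau^{-1}$, $\xi_3=\tau^2\xi\tau^{-2}$. They are supported in $J_1,J_2,J_3$, so they commute. Let
\[
k=\xi_1\xi_2^{-1},
\]
and let $\kappa_1,h,G,\hat k$ be the corresponding objects.

\emph{$C'\subset G$.} On $\Omega'$ we have $\hat k=k=\xi$, by \eqref{eq:khat} and since $\Omega'\cap J_2=\emptyset$. So Lemma~\ref{lem:encode} gives $C'\subset\langle\Gamma,\hat k\rangle_{\mathrm{gr}}\subset G$.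

\emph{$k\in G$.} By \eqref{eq:transport}, $\rho\xi_1\rho^{-1}=\xi_1$ and $\rho\xi_2\rho^{-1}=\tau\xi_2\tau^{-1}=\xi_3$, so $\rho k\rho^{-1}=\xi_1\xi_3^{-1}$. Hence
\[
k^{-1}\rho k\rho^{-1}=\xi_2\xi_1^{-1}\,\xi_1\xi_3^{-1}=\xi_2\xi_3^{-1}=\tau k\tau^{-1} .
\]
Since $\hat k=k$ on $\Omega$ and $k(\Omega)=\Omega$, we have $\hat k^{-1}=k^{-1}$ on $\Omega\supset\mathrm{supp}\,\rho$. By \eqref{eq:transport}, $\hat k^{-1}\rho\hat k=k^{-1}\rho k$. Thus $\hat k^{-1}\rho\hat k\rho^{-1}=\tau k\tau^{-1}$ on all of $S^1$. As $\hat k,\rho,\tau\in G$, we get $k\in G$.

\emph{$h_0\in G$.} We have $h_0h=(h_0\kappa_1^{-1}h_0)\,\kappa_1$, and we check that both factors are in $G$. Since $\mathrm{supp}\,\kappa_1\subset\Omega_2$, \eqref{eq:transport} and \eqref{eq:h0} give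
\[
h_0\kappa_1^{-1}h_0=(\gamma_2\iota\gamma_1^{-1})\,\gamma_1\iota k^{-1}\iota\gamma_1^{-1}\,(\gamma_1\iota\gamma_2^{-1})=\gamma_2k^{-1}\gamma_2^{-1}\in G .
\]
Since $\mathrm{supp}\,k\subset\Omega$, \eqref{eq:transport} and \eqref{eq:h} give $hkh=\iota k\iota$, so $\kappa_1=\gamma_1(hkh)\gamma_1^{-1}\in G$. Hence $h_0h\in G$, and $h_0\in G$.

\emph{Conclusion.} $C\cap\mathrm{Diff}_+\subset C'\subset G$. If $f\in C\cap\mathrm{Diff}_-$, then $h_0f\in C'\subset G$, so $f=h_0(h_0f)\in G$.
\end{proof}

This completes the proof of Theorem~\ref{thm:three}.

\section{Local residuality fails}\label{sec:meager}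

For a single word $w$, the equation $w(g)=f$ is a closed condition on $g$. One expects that it can be violated by changing the letter applied last. The difficulty is that the same letter may occur earlier in $w$, so that changing it may also change the earlier part of the orbit. This is avoided at points $x$ whose successive images are distinct, and such points exist after an analytic perturbation.

\begin{proof}[Proof of Proposition~\ref{prop:meager}]
The space $\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ is completely metrizable in the $C^\infty$ topology, hence Baire. Fix $f\in C$. The set in question is contained in the countable union, over nonempty words $w$, of the closed sets $\{g:w(g)=f\}$. We show by induction on the length $N\ge1$ of $w$ that $\{w(g)=f\}$ has empty interior for every $f\in\mathrm{Diff}^\infty(S^1)$.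

Let $O$ be a nonempty open set and $w=w_N\cdots w_1$. For each contiguous subword $v$ of $w$ with $1\le|v|<N$, the closed set $\{v(g)=\mathrm{id}\}$ has empty interior, by induction (there is no such $v$ if $N=1$). There are finitely many such $v$, so the tuples in $O$ with $v(g)\ne\mathrm{id}$ for all of them form a nonempty open set. Tuples of analytic diffeomorphisms are $C^\infty$-dense (truncate the Fourier series of $x\mapsto g^a(x)\mp x$, according to orientation). So there is an analytic tuple $g\in O$ with $v(g)\ne\mathrm{id}$ for all $v$. Each $v(g)$ is analytic and not the identity, so it has finitely many fixed points.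

For $x\in S^1$ let $x_0=x$ and let $x_i$ be the image of $x$ under $w_i\cdots w_1$ evaluated at $g$. If $x_i=x_j$ with $0\le i<j\le N-1$, then $x_i$ is a fixed point of the subword $w_j\cdots w_{i+1}$ evaluated at $g$. This happens for finitely many $x$ only. So we may fix $x$ such that $x_0,\dots,x_{N-1}$ are pairwise distinct. Let $a$ be the letter $w_N$ and replace $g^a$ by $g^a\eta$, where $\eta$ is close to $\mathrm{id}$, supported near $x_{N-1}$ and away from $x_0,\dots,x_{N-2}$, and moves $x_{N-1}$. The points $x_1,\dots,x_{N-1}$ do not change, since they are computed by applying letters at $x_0,\dots,x_{N-2}$, while $w(g)(x)$ does change. So of the two tuples, both in $O$, at least one satisfies $w(g)(x)\ne f(x)$. This completes the induction.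

A meager subset of a Baire space is meager in each nonempty open set $O$, and $O$ is itself Baire; so it is not residual in $O$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Generic family displaying robustly a fast growth of the number of periodic points},
\url{https://intlpress.com/site/pub/files/_fulltext/journals/acta/2021/0227/0002/ACTA-2021-0227-0002-a001.pdf}.

\bibitem{herman71}
Herman, C. R. Acad. Sci. Paris \textbf{273} (1971).

\bibitem{herman79}
Herman, 1979.

\bibitem{thurston}
Thurston, Bull. AMS \textbf{80} (1974).

\bibitem{yoccoz}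
Yoccoz, Ann. Sci. ENS \textbf{17} (1984).

\end{thebibliography}

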